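\title{Quadratic Liapunov functions and transient growth: the sharp constant is $2n-2$}


\begin{abstract}
For a stable real or complex $n\times n$ matrix $A$ we compare the transient bound $M(A)=\sup_{t\ge0}\|e^{At}\|$ with the best bound $C(A)$ that a quadratic Liapunov function can certify, namely the infimum of $\sqrt{\kappa(P)}$ over positive definite $P$ with $PA+A^*P\preceq0$. We prove that the supremum of $C(A)/M(A)$ over stable $A$ equals $2n-2$ for $n\ge2$ and is not attained. In particular it equals the dimension only for $n\le2$ and exceeds it for $n\ge3$. The lower bound tests $A$ with a product of $n-1$ Cayley transforms. The upper bound uses semidefinite duality and turns the optimal dual certificate into a matrix-valued function of the same kind.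
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbb K\in\{\mathbb R,\mathbb C\}$ and $n\ge1$. We write $\|\cdot\|$ for the Euclidean norm on $\mathbb K^n$ and for the induced (spectral) norm on matrices, and $A^*$ for the conjugate transpose. For Hermitian matrices (real symmetric ones when $\mathbb K=\mathbb R$), $P\succ0$ means positive definite, $P\succeq0$ positive semidefinite, and $P\preceq Q$ means $Q-P\succeq0$. The condition number of $P\succ0$ is $\kappa(P)=\lambda_{\max}(P)/\lambda_{\min}(P)$. A matrix $A\in\mathbb K^{n\times n}$ is \emph{stable} if all its eigenvalues have negative real part; then $\|e^{At}\|\to0$ exponentially as $t\to\infty$.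

The solutions of $\dot x=Ax$ with $A$ stable decay, but they may grow first. The size of this transient is
\[
M(A)=\sup_{t\ge0}\|e^{At}\|\ \ge\ \|e^{0}\|=1 .
\]
Quadratic forms give bounds for it. Let $A$ be any matrix, let $\beta\in\mathbb R$, and let $P\succ0$ satisfy $PA+A^*P\preceq2\beta P$. Along a solution, $\frac{d}{dt}x^*Px=x^*(PA+A^*P)x\le2\beta\,x^*Px$, so $\lambda_{\min}(P)\|x(t)\|^2\le e^{2\beta t}\lambda_{\max}(P)\|x(0)\|^2$, that is,
\begin{equation}\label{eq:basic}
\|e^{At}\|\le\sqrt{\kappa(P)}\,e^{\beta t}\qquad(t\ge0).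
\end{equation}
Call a Hermitian $P\in\mathbb K^{n\times n}$ a \emph{Liapunov matrix} for $A$ if $P\succ0$ and $PA+A^*P\preceq0$. A stable matrix has one: $P_0=\int_0^\infty e^{A^*t}e^{At}\,dt\succ0$ satisfies $P_0A+A^*P_0=\int_0^\infty\frac{d}{dt}\big(e^{A^*t}e^{At}\big)dt=-I$. The best bound that \eqref{eq:basic} with $\beta=0$ can give is
\[
C(A)=\inf\big\{\sqrt{\kappa(P)}:\ P \text{ is a Liapunov matrix for } A\big\},
\]
and $1\le M(A)\le C(A)<\infty$ for stable $A$.

The two numbers solve the same problem over different classes of norms. Look for a norm $|\cdot|$ on $\mathbb K^n$ that does not increase along solutions and satisfies $\|x\|\le|x|\le m\|x\|$ with $m$ small. Any such norm gives $\|e^{At}x\|\le|e^{At}x|\le|x|\le m\|x\|$, so $m\ge M(A)$, and the norm $|x|=\sup_{t\ge0}\|e^{At}x\|$ achieves $m=M(A)$. A norm $|x|=(x^*Px)^{1/2}$ does not increase along solutions exactly when $P$ is a Liapunov matrix, and after scaling $P$ its best constant is $m=\sqrt{\kappa(P)}$. Thus $M(A)$ is the least distortion among all norms, $C(A)$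 is the least distortion among norms that come from an inner product, and the \emph{quadratic Liapunov performance} $C(A)/M(A)$ is the price of the restriction.

For $n=1$ every condition number is $1$ and the quotient is $1$. If $A+A^*\preceq0$, for instance if $A$ is stable and normal, then $P=I$ is a Liapunov matrix and again $C(A)=M(A)=1$. How large can the quotient be in dimension $n$? It is posed as an open question in \cite{transient} whether
\[
\sup_{A\in\mathbb K^{n\times n}\ \mathrm{stable}}\frac{C(A)}{M(A)}=n .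
\]
The value is $1$ for $n=1$, and we shall see that it is $2$ for $n=2$, so $n$ is the obvious extrapolation. It fails from $n=3$ on.

\begin{theorem}\label{thm:main}
For both $\mathbb K=\mathbb R$ and $\mathbb K=\mathbb C$,
\[
\sup_{A\in\mathbb K^{n\times n}\ \mathrm{stable}}\frac{C(A)}{M(A)}=\begin{cases}1,&n=1,\\ 2n-2,&n\ge2.\end{cases}
\]
For $n\ge2$ the supremum is not attained: $C(A)<(2n-2)M(A)$ for every stable $A$. Hence, for either field, the supremum is at most $n$ if and only if $n\le2$, and it equals $n$ if and only if $n\le2$; for $n\ge3$ it is $2n-2>n$.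
\end{theorem}

Both inequalities rest on the Cayley factor $(z+\lambda)/(z-\lambda)$. Evaluated at $A$, it is controlled by $C(A)$, and up to a constant term it is an average of $e^{At}$ against a kernel of mass $2$. The constant $2n-2$ is $2$ for each of $n-1$ factors. In the lower bound (Sections~\ref{sec:cayley} and~\ref{sec:lower}) there is one factor for each gap between $n$ negative eigenvalues. In the upper bound (Sections~\ref{sec:dual} and~\ref{sec:upper}) the number of factors is replaced by the rank of a dual variable, which stability forces to be at most $n-1$. Section~\ref{sec:rate} extends the bound to arbitrary growth rates.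

From now on $n\ge2$. For a scalar $z$ we write $z+A$ for $zI+A$. The Frobenius norm $\|E\|_F=(\operatorname{tr}E^*E)^{1/2}$ satisfies $\|E\|\le\|E\|_F$, $\|E_1EE_2\|_F\le\|E_1\|\|E\|_F\|E_2\|$ and $|\operatorname{tr}E_1^*E_2|\le\|E_1\|_F\|E_2\|_F$, and $\|E\|_F\le\sqrt n\,\|E\|$ for $n\times n$ matrices.

\section{Cayley factors and a lower bound for $n=2$}\label{sec:cayley}

Since $C(A)$ is an infimum, a lower bound for it requires a quantity that every Liapunov matrix controls. The exponentials $e^{At}$ are such quantities, but they give only $M(A)\le C(A)$. We need functions of $A$ with larger norm. For $z>0$ put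
\[
\varphi_z(\lambda)=\frac{z+\lambda}{z-\lambda},\qquad \varphi_z(A)=(z+A)(z-A)^{-1}.
\]

\begin{lemma}\label{lem:cayley}
Let $A$ be stable, let $z_1,\dots,z_m>0$ and $p=\varphi_{z_1}\cdots\varphi_{z_m}$. Then $\|p(A)\|\le C(A)$.
\end{lemma}

\begin{proof}
Let $P$ be a Liapunov matrix, $S=P^{1/2}$ and $T=SAS^{-1}$. Then $T+T^*=S^{-1}(PA+A^*P)S^{-1}\preceq0$, so $\operatorname{Re}x^*Tx\le0$ for all $x$. For $z>0$ the matrix $z-T$ is invertible, because $T$ is similar to the stable matrix $A$, and
\[
\|(z+T)x\|^2-\|(z-T)x\|^2=4z\operatorname{Re}x^*Tx\le0 .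
\]
With $x=(z-T)^{-1}y$ this reads $\|\varphi_z(T)y\|\le\|y\|$. Hence $\|p(T)\|\le1$, and $\|p(A)\|=\|S^{-1}p(T)S\|\le\|S^{-1}\|\|S\|=\sqrt{\kappa(P)}$. Take the infimum over $P$.
\end{proof}

The proof works for real symmetric and for complex Hermitian $P$, so the lemma holds over both fields.

On the negative axis an exponential $\lambda\mapsto e^{\lambda t}$ takes values in $[0,1]$, while $\varphi_z$ runs from $1$ at $\lambda=0$ through $0$ at $\lambda=-z$ to $-1$ at $\lambda=-\infty$. So the values of an exponential at two eigenvalues differ by at most $1$, and those of $\varphi_z$ can differ by almost $2$. A triangular matrix with a large off-diagonal entry measures exactly this difference. Let $0<a<b$, $w>0$ and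
\[
A=W\begin{pmatrix}-a&0\\0&-b\end{pmatrix}W^{-1}=\begin{pmatrix}-a&0\\ w(b-a)&-b\end{pmatrix},\qquad W=\begin{pmatrix}1&0\\ w&1\end{pmatrix}.
\]
For $f(\lambda)=e^{\lambda t}$ or $f=\varphi_z$,
\[
f(A)=\begin{pmatrix}f(-a)&0\\ w\,\big(f(-a)-f(-b)\big)&f(-b)\end{pmatrix}.
\]
For the exponential the diagonal part has norm at most $1$ and $0\le e^{-at}-e^{-bt}\le1$, so $M(A)\le1+w$. For $z=\sqrt{ab}$ we have $\varphi_z(-a)=-\varphi_z(-b)=\frac{\sqrt b-\sqrt a}{\sqrt b+\sqrt a}$. The norm of a matrix dominates the modulus of each entry, so Lemma~\ref{lem:cayley} gives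
\[
\frac{C(A)}{M(A)}\ \ge\ 2\cdot\frac{\sqrt b-\sqrt a}{\sqrt b+\sqrt a}\cdot\frac{w}{1+w}\ \longrightarrow\ 2\qquad(b/a\to\infty,\ w\to\infty).
\]

A single factor can give essentially no more. Indeed $\varphi_z(\lambda)=-1+2z/(z-\lambda)$, and $(z-A)^{-1}=\int_0^\infty e^{-zt}e^{At}\,dt$ for stable $A$, so
\begin{equation}\label{eq:onefactor}
-\varphi_z(A)=I-\int_0^\infty e^{At}\,2ze^{-zt}\,dt .
\end{equation}
The kernel $2ze^{-zt}$ has integral $2$, whence $\|\varphi_z(A)\|\le1+2M(A)$. Formula \eqref{eq:onefactor} is the model for the upper bound.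

\section{The lower bound in dimension $n$}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $n\ge2$. The supremum of $C(A)/M(A)$ over real $n\times n$ matrices with $n$ distinct real negative eigenvalues is at least $2n-2$, whether $C(A)$ is defined over $\mathbb R$ or over $\mathbb C$.
\end{proposition}

In the example, the similarity made one linear functional of the values of $f$ on the spectrum dominate $\|f(A)\|$. The next lemma does this for any functional whose coefficients sum to zero.

\begin{lemma}\label{lem:entry}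
Let $u\ne0$ be a real column vector and $q\neq0$ a real row vector of length $n$ with $qu=0$. There are a constant $\gamma$ and real invertible matrices $V_\tau$, $\tau\ge1$, such that for every $n\times n$ matrix $E$
\begin{equation}\label{eq:entry}
\tau^2|qEu|\ \le\ \|V_\tau^{-1}EV_\tau\|\ \le\ \tau^2|qEu|+\gamma\tau\|E\| .
\end{equation}
\end{lemma}

\begin{proof}
Extend $f_1=u$ to a basis $f_1,\dots,f_{n-1}$ of $\ker q$, choose $f_n$ with $qf_n=1$, and let $F=[f_1,\dots,f_n]$. Then $F$ is invertible and $qF=e_n^T$. So $u$ is the first column of $F$ and $q$ is the last row of $F^{-1}$, and $(F^{-1}EF)_{n1}=qEu$. Let $(d_1,\dots,d_n)=(\tau,1,\dots,1,\tau^{-1})$ and $V_\tau=F\operatorname{diag}(d_1,\dots,d_n)$. Then $(V_\tau^{-1}EV_\tau)_{ij}=(F^{-1}EF)_{ij}\,d_j/d_i$. The ratio $d_j/d_i$ is $\tau^2$ for $(i,j)=(n,1)$ and at most $\tau$ otherwise. The entry $(n,1)$ is $\tau^2qEu$, which gives the left inequality. The matrix formed by the remaining entries has Frobenius norm at most $\tau\|F^{-1}EF\|_F\le\tau\sqrt n\,\|F\|\|F^{-1}\|\|E\|$,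 which gives the right inequality with $\gamma=\sqrt n\,\|F\|\|F^{-1}\|$.
\end{proof}

The condition $qu=0$ cannot be dropped: for $E=I$ the left inequality reads $\tau^2|qu|\le1$.

Take $u=(1,\dots,1)^T$, so that $qEu=\sum_kq_kx_k$ for $E=\operatorname{diag}(x_1,\dots,x_n)$. We want weights $q_k$ of sum zero for which this functional is small on exponentials and large on a product of Cayley factors. Order the eigenvalues by increasing modulus. An exponential yields a nonincreasing sequence $1\ge\varepsilon_1\ge\dots\ge\varepsilon_n\ge0$, and Abel summation with the partial sums $\sigma_k=q_1+\dots+q_k$, $\sigma_n=0$, gives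
\begin{equation}\label{eq:abel}
\Big|\sum_{k=1}^nq_k\varepsilon_k\Big|=\Big|\sum_{k=1}^{n-1}\sigma_k(\varepsilon_k-\varepsilon_{k+1})\Big|\le\max_k|\sigma_k|\,(\varepsilon_1-\varepsilon_n)\le\max_k|\sigma_k| .
\end{equation}
A sequence of signs, on the other hand, can produce $\sum_k|q_k|$. Under the normalization $|\sigma_k|\le1$ and with $\sigma_0=\sigma_n=0$, the weights $q_k=\sigma_k-\sigma_{k-1}$ satisfy $|q_1|,|q_n|\le1$ and $|q_k|\le2$ otherwise, so $\sum_k|q_k|\le2n-2$. Equality holds for $\sigma_k=(-1)^{k-1}$, $1\le k\le n-1$, that is, for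
\begin{equation}\label{eq:weights}
q_1=1,\qquad q_k=2(-1)^{k-1}\ \ (2\le k\le n-1),\qquad q_n=(-1)^{n-1}.
\end{equation}
The signs of these weights alternate, and a product of $n-1$ Cayley factors with one zero in each gap of the spectrum has alternating signs at the eigenvalues.

For $n=2$ and $f_2=(0,-1)^T$ this is the example of Section~\ref{sec:cayley} with $w=\tau^2$. For $n=3$, $q=(1,-2,1)$, $f_2=(0,1,2)^T$ and $f_3=(0,0,1)^T$, multiplying out gives
\[
V_\tau^{-1}\operatorname{diag}(x_1,x_2,x_3)V_\tau=\begin{pmatrix}x_1&0&0\\ \tau(x_2-x_1)&x_2&0\\ \tau^2(x_1-2x_2+x_3)&2\tau(x_3-x_2)&x_3\end{pmatrix}.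
\]
The second difference $x_1-2x_2+x_3$ has modulus at most $1$ on monotone sequences in $[0,1]$ and equals $4$ at $(1,-1,1)$. This is where the value $4>3$ comes from.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $q$ be given by \eqref{eq:weights}, let $u=(1,\dots,1)^T$, and let $V_\tau,\gamma$ be as in Lemma~\ref{lem:entry}; the constant $\gamma$ depends only on $n$. For $N>1$ put
\[
\Lambda=-\operatorname{diag}(N,N^2,\dots,N^n),\qquad A=V_\tau^{-1}\Lambda V_\tau .
\]
This is a real matrix with $n$ distinct negative eigenvalues.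

The numbers $\varepsilon_k=e^{-N^kt}$ are nonincreasing in $k$ and lie in $[0,1]$, so $|qe^{\Lambda t}u|\le1$ by \eqref{eq:abel}. Since $\|e^{\Lambda t}\|\le1$, the right half of \eqref{eq:entry} gives $M(A)\le\tau^2+\gamma\tau$.

Place the zeros at the geometric means of neighboring eigenvalues: let $z_j=N^{j+1/2}$ for $1\le j\le n-1$ and $p=\varphi_{z_1}\cdots\varphi_{z_{n-1}}$. Then
\[
p(-N^k)=\prod_{j=1}^{n-1}\frac{N^{j+1/2-k}-1}{N^{j+1/2-k}+1}.
\]
The function $h(y)=(y-1)/(y+1)$ is increasing on $(0,\infty)$ and $h(1/y)=-h(y)$. For $j\ge k$ the argument $N^{j+1/2-k}$ is at least $\sqrt N$, and the factor is at least $\rho_N=h(\sqrt N)>0$. For each of the $k-1$ indices $j<k$ the argument is at most $1/\sqrt N$, and the factor is at most $-\rho_N$. Hence $p(-N^k)$ has the sign $(-1)^{k-1}$ of $q_k$ and modulus at least $\rho_N^{\,n-1}$. Lemma~\ref{lem:cayley} and the left half of \eqref{eq:entry} give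
\[
C(A)\ge\|V_\tau^{-1}p(\Lambda)V_\tau\|\ge\tau^2\sum_{k=1}^nq_k\,p(-N^k)\ge\tau^2(2n-2)\rho_N^{\,n-1}.
\]
Therefore $C(A)/M(A)\ge(2n-2)\,\rho_N^{\,n-1}\,\tau^2/(\tau^2+\gamma\tau)$, which tends to $2n-2$ as $N\to\infty$ and $\tau\to\infty$.
\end{proof}

\section{The dual certificate}\label{sec:dual}

An upper bound for $C(A)$ seems to call for the construction of a well-conditioned Liapunov matrix from the sole knowledge of $M(A)$. We avoid this. The number $C(A)^2$ is the value of a convex program, duality expresses it through an obstruction to better conditioning, and we bound the obstruction instead.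

First we reduce to $\mathbb K=\mathbb C$. Let $A$ be real and $P$ a complex Liapunov matrix. The complex conjugate of a Hermitian matrix is its transpose and has the same eigenvalues. Conjugating $PA+A^*P\preceq0$ and $\lambda_{\min}(P)I\preceq P\preceq\lambda_{\max}(P)I$ shows that $\bar P$ satisfies the same inequalities, and then so does the real symmetric matrix $\operatorname{Re}P=\frac12(P+\bar P)$. It is a Liapunov matrix with $\kappa(\operatorname{Re}P)\le\kappa(P)$. Thus $C(A)$ is the same over $\mathbb R$ and $\mathbb C$. So is $M(A)$, since $\|E\|^2=\lambda_{\max}(E^*E)$ over both fields.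

Let $\mathcal H$ be the real vector space of Hermitian $n\times n$ matrices with the inner product $\operatorname{tr}XW$. For $X,W\succeq0$ we have $\operatorname{tr}XW=\|X^{1/2}W^{1/2}\|_F^2$. Hence $\operatorname{tr}XW\ge0$, and $\operatorname{tr}XW=0$ implies $XW=0$.

The obstruction is a triple $X,Y,Z\succeq0$ with
\begin{equation}\label{eq:dual}
X-Y=AZ+ZA^* .
\end{equation}
If $P$ is a Liapunov matrix with $I\preceq P\preceq kI$, then
\[
\operatorname{tr}X\le\operatorname{tr}PX=\operatorname{tr}PY+\operatorname{tr}Z(PA+A^*P)\le k\operatorname{tr}Y ,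
\]
so $C(A)^2\operatorname{tr}Y\ge\operatorname{tr}X$. Lemma~\ref{lem:cayley} for one factor is the rank-one case: for a vector $v$, put $x=(z+A)v$ and $y=(z-A)v$; then $xx^*-yy^*=2z(Avv^*+vv^*A^*)$, so $\|x\|\le C(A)\|y\|$ with $x=\varphi_z(A)y$. Strong duality says that some triple gives equality. We use it in the following form.

\medskip\noindent\textbf{Strong duality under Slater's condition} (\cite[\S5.9]{boyd}). \emph{Let $\mathcal V$ be a finite-dimensional real vector space, $c:\mathcal V\to\mathbb R$ linear, and $\Phi_1,\dots,\Phi_m:\mathcal V\to\mathcal H$ affine. Suppose that $c_*=\inf\{c(v):\Phi_i(v)\succeq0\text{ for all }i\}$ is finite and that some $v$ has $\Phi_i(v)\succ0$ for all $i$. Then there are $W_1,\dots,W_m\succeq0$ with $c(v)-\sum_i\operatorname{tr}W_i\Phi_i(v)\ge c_*$ for all $v\in\mathcal V$.}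

\begin{proposition}\label{prop:dual}
Let $A\in\mathbb C^{n\times n}$ be stable and suppose that $\kappa_*=C(A)^2>1$. Then there are $X,Y,Z\succeq0$ satisfying \eqref{eq:dual} and
\[
\operatorname{tr}X=\kappa_*,\qquad\operatorname{tr}Y=1,\qquad XY=0,\qquad 1\le\operatorname{rank}Z\le n-1 .
\]
\end{proposition}

\begin{proof}
Consider, for $(P,k)\in\mathcal H\times\mathbb R$, the problem of minimizing $k$ subject to
\[
P-I\succeq0,\qquad kI-P\succeq0,\qquad-(PA+A^*P)\succeq0 .
\]
A feasible pair gives a Liapunov matrix with $\kappa(P)\le k$, and a Liapunov matrix $P$ gives the feasible pair $(P/\lambda_{\min}(P),\kappa(P))$. So the value is $\kappa_*$. It is attained at some $(P_*,\kappa_*)$, because the feasible pairs with $k\le k_0$ form a compact set, nonempty for large $k_0$. Slater's condition holds at $P=\mu P_0$, with $P_0$ from Section~\ref{sec:intro}, $\mu>1/\lambda_{\min}(P_0)$ and $k>\lambda_{\max}(P)$. Hence there are $X,Y,Z\succeq0$ such that the function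
\begin{align*}
\mathcal L(P,k)&=k-\operatorname{tr}X(P-I)-\operatorname{tr}Y(kI-P)+\operatorname{tr}Z(PA+A^*P)\\
&=k(1-\operatorname{tr}Y)+\operatorname{tr}X+\operatorname{tr}P\,(Y-X+AZ+ZA^*)
\end{align*}
is at least $\kappa_*$ everywhere. An affine function that is bounded below is constant. This gives $\operatorname{tr}Y=1$, equation \eqref{eq:dual}, and $\mathcal L\equiv\operatorname{tr}X\ge\kappa_*$. At $(P_*,\kappa_*)$ the first line shows that $\mathcal L$ is $\kappa_*$ minus three nonnegative traces. So $\operatorname{tr}X=\kappa_*$, the three traces vanish, and therefore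
\[
X(P_*-I)=0,\qquad Y(\kappa_*I-P_*)=0,\qquad Z(P_*A+A^*P_*)=0 .
\]
The first relation is $XP_*=X$, and the adjoint of the second is $P_*Y=\kappa_*Y$. Hence $XY=XP_*Y=\kappa_*XY$, and $XY=0$ because $\kappa_*\ne1$. If $Z=0$, then $X=Y$ and $\kappa_*=\operatorname{tr}X=1$, which is excluded. If $Z$ were invertible, then $P_*A+A^*P_*=0$, and an eigenvector $Av=\lambda v$ would give $2\operatorname{Re}\lambda\cdot v^*P_*v=0$, against stability.
\end{proof}

\section{From the certificate to the upper bound}\label{sec:upper}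

We must bound $\operatorname{tr}X/\operatorname{tr}Y$ in terms of $e^{At}$, knowing only \eqref{eq:dual}, $XY=0$ and the rank of $Z$. The plan is to reverse the rank-one computation above and to recover a Cayley factor from the certificate.

\subsection*{The case $n=2$ by hand}
The nonzero matrices $X,Y$ have orthogonal ranges in $\mathbb C^2$, so $X=xx^*$, $Y=yy^*$ with $x^*y=0$, $\|x\|=C(A)$, $\|y\|=1$; and $Z=vv^*$ with $v\ne0$. Let $\nu$ be a unit vector orthogonal to $v$. By \eqref{eq:dual}, $\nu^*(X-Y)\nu=0$, that is, $|\nu^*x|=|\nu^*y|$. Multiplying $y$ by a unimodular number, we may assume $\nu^*x=\nu^*y$, so $x=y+gv$ with $g\in\mathbb C$, and $g\ne0$ because $x\perp y$. Now \eqref{eq:dual} reads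
\[
Avv^*+vv^*A^*=\bar g\,yv^*+g\,vy^*+|g|^2vv^* .
\]
Multiplying by $\nu^*$ on the left gives $\nu^*(Av-\bar gy)=0$, so $Av=\bar gy+\ell v$ with $\ell\in\mathbb C$, and substituting back gives $2\operatorname{Re}\ell=|g|^2>0$. Solving for $v$,
\[
x=y-|g|^2(\ell-A)^{-1}y=y-\int_0^\infty e^{At}y\,|g|^2e^{-\ell t}\,dt .
\]
This is $x=-(\bar\ell+A)(\ell-A)^{-1}y$, a Cayley factor with complex parameter, written as in \eqref{eq:onefactor}. The kernel again has mass $|g|^2/\operatorname{Re}\ell=2$. Multiplying by $x^*$ removes the constant term, since $x^*y=0$, and leaves $C(A)=\|x\|\le\int_0^\infty\|e^{At}\|\,|g|^2e^{-t\operatorname{Re}\ell}\,dt<2M(A)$. The inequality is strict because $\|e^{At}\|\to0$.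

\subsection*{The realization lemma}
In general $x,y,v$ become matrices $D,B,R$, the unimodular number becomes a unitary matrix, and $g,\ell$ become matrices $G,L$. We use the polar decomposition: every square matrix $E$ is $(EE^*)^{1/2}W$ with $W$ unitary. Consequently, if $E_1E_1^*=E_2E_2^*$ and $E_i=HW_i$ with the common factor $H$, then $E_1=E_2U$ with the unitary matrix $U=W_2^*W_1$.

\begin{lemma}\label{lem:realization}
Let $A\in\mathbb C^{n\times n}$, let $X,Y,Z\succeq0$ satisfy \eqref{eq:dual}, and let $r=\operatorname{rank}Z\ge1$. There are a unitary $U\in\mathbb C^{n\times n}$ and matrices $R\in\mathbb C^{n\times r}$, $G\in\mathbb C^{r\times n}$, $L\in\mathbb C^{r\times r}$ such that $D=X^{1/2}$ and $B=Y^{1/2}U$ satisfy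
\begin{equation}\label{eq:realization}
D=B+RG,\qquad AR=BG^*+RL,\qquad L+L^*=GG^* .
\end{equation}
If $A$ is stable, then
\begin{equation}\label{eq:formula}
D=B-\int_0^\infty e^{At}B\,K(t)\,dt,\qquad K(t)=G^*e^{-Lt}G .
\end{equation}
\end{lemma}

\begin{proof}
By the spectral theorem $Z=RR^*$ with $R\in\mathbb C^{n\times r}$ of rank $r$. Let $\Pi$ be the orthogonal projection onto $(\operatorname{ran}R)^\perp$. Then $\Pi R=0$, $R^*\Pi=0$, and a matrix $E$ with $\Pi E=0$ has its columns in $\operatorname{ran}R$, so it is of the form $RE'$.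

From \eqref{eq:dual}, $\Pi(X-Y)\Pi=0$, that is, $(\Pi X^{1/2})(\Pi X^{1/2})^*=(\Pi Y^{1/2})(\Pi Y^{1/2})^*$. So $\Pi X^{1/2}=\Pi Y^{1/2}U$ with $U$ unitary, $\Pi(D-B)=0$, and $D=B+RG$ for some $G$. Since $DD^*=X$ and $BB^*=Y$, equation \eqref{eq:dual} becomes
\begin{equation}\label{eq:expanded}
ARR^*+RR^*A^*=BG^*R^*+RGB^*+RGG^*R^* .
\end{equation}
Multiplying by $\Pi$ on the left gives $\Pi(AR-BG^*)R^*=0$. The map $R^*:\mathbb C^n\to\mathbb C^r$ is onto, so $\Pi(AR-BG^*)=0$ and $AR=BG^*+RL$ for some $L$. With this, the left side of \eqref{eq:expanded} equals $BG^*R^*+RGB^*+R(L+L^*)R^*$. Thus $R(L+L^*-GG^*)R^*=0$, and $L+L^*=GG^*$ because $R$ is injective and $R^*$ is onto.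

Now let $A$ be stable. The second relation in \eqref{eq:realization} gives
\[
\frac{d}{dt}\big(e^{At}Re^{-Lt}\big)=e^{At}(AR-RL)e^{-Lt}=e^{At}BG^*e^{-Lt}.
\]
Since $-L-L^*\preceq0$, estimate \eqref{eq:basic} with $P=I$ gives $\|e^{-Lt}\|\le1$, while $e^{At}\to0$ exponentially. Integration over $[0,\infty)$ yields $-R=\int_0^\infty e^{At}BG^*e^{-Lt}\,dt$. Insert this into $D=B+RG$.
\end{proof}

\begin{remark}\label{rem:lossless}
Formula \eqref{eq:formula} applies to $B$ a matrix-valued Cayley factor evaluated at $A$. Let $\Theta(\lambda)=I-G^*(L-\lambda)^{-1}G$. If $w^*A=\lambda w^*$ with $\operatorname{Re}\lambda<0$, then \eqref{eq:formula} gives $w^*D=w^*B\,\Theta(\lambda)$. For imaginary $\lambda$ outside the spectrum of $L$, writing $GG^*=(L-\lambda)+(L-\lambda)^*$ in the expansion of $\Theta(\lambda)^*\Theta(\lambda)$ cancels all terms but $I$; so $\Theta$ is lossless, that is, unitary on the imaginary axis. For $n=r=1$, $L=z$ and $G=\sqrt{2z}$ it is $-\varphi_z$.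
\end{remark}

\subsection*{The mass of the kernel}
For $r=1$ and $G\neq0$ one has $\|K(t)\|=\|G\|^2e^{-t\|G\|^2/2}$, of integral $2$. For $r>1$ the matrix $L$ need not be normal, and it may have imaginary eigenvalues, so $K$ cannot be estimated through the decay of $e^{-Lt}$. The relation $L+L^*=GG^*$ gives an energy identity, which is an $L^2$ bound, and splitting the time $t$ into two halves converts two $L^2$ bounds into an $L^1$ bound.

\begin{lemma}\label{lem:mass}
If $L\in\mathbb C^{r\times r}$, $G\in\mathbb C^{r\times n}$ and $L+L^*=GG^*$, then $\int_0^\infty\|G^*e^{-Lt}G\|\,dt\le2r$.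
\end{lemma}

\begin{proof}
We have
\[
\frac{d}{ds}\big(e^{-L^*s}e^{-Ls}\big)=-e^{-L^*s}GG^*e^{-Ls},\qquad\frac{d}{ds}\big(e^{-Ls}e^{-L^*s}\big)=-e^{-Ls}GG^*e^{-L^*s}.
\]
Taking traces and integrating over $[0,t]$,
\[
\int_0^t\|G^*e^{-Ls}\|_F^2\,ds=\int_0^t\|e^{-Ls}G\|_F^2\,ds=r-\|e^{-Lt}\|_F^2\le r .
\]
Since $G^*e^{-2Ls}G=(G^*e^{-Ls})(e^{-Ls}G)$, the substitution $t=2s$ and the Cauchy--Schwarz inequality give
\[
\int_0^\infty\|G^*e^{-Lt}G\|\,dt\le2\int_0^\infty\|G^*e^{-Ls}\|_F\,\|e^{-Ls}G\|_F\,ds\le2r.\qedhere
\]
\end{proof}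

\subsection*{Proof of Theorem~\ref{thm:main}}
The case $n=1$ was settled in Section~\ref{sec:intro}. Let $n\ge2$. By Proposition~\ref{prop:lower} the supremum is at least $2n-2$ over both fields. It remains to show $C(A)<(2n-2)M(A)$ for stable $A$, and we may take $\mathbb K=\mathbb C$. If $C(A)=1$, then $C(A)<2\le(2n-2)M(A)$. So let $C(A)>1$, take $X,Y,Z$ from Proposition~\ref{prop:dual}, and apply Lemma~\ref{lem:realization} with $r=\operatorname{rank}Z\le n-1$. Then $\|D\|_F^2=\operatorname{tr}X=C(A)^2$ and $\|B\|_F^2=\operatorname{tr}Y=1$. From $XY=0$ we get $\|X^{1/2}Y^{1/2}\|_F^2=\operatorname{tr}XY=0$, hence $D^*B=X^{1/2}Y^{1/2}U=0$. Multiply \eqref{eq:formula} by $D^*$ and take traces: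
\[
\|D\|_F^2=-\int_0^\infty\operatorname{tr}\big(D^*e^{At}BK(t)\big)\,dt\le\|D\|_F\|B\|_F\int_0^\infty\|e^{At}\|\,\|K(t)\|\,dt .
\]
Dividing by $\|D\|_F=C(A)$,
\begin{equation}\label{eq:final}
C(A)\le\int_0^\infty\|e^{At}\|\,\|K(t)\|\,dt .
\end{equation}
In particular $K\not\equiv0$. Choose $t_0$ with $\|e^{At}\|<1\le M(A)$ for $t\ge t_0$. The entries of $K$ are real-analytic in $t$, so $K$ does not vanish identically on $[t_0,\infty)$. The continuous nonnegative function $(M(A)-\|e^{At}\|)\|K(t)\|$ is therefore positive somewhere and has positive integral. With \eqref{eq:final} and Lemma~\ref{lem:mass},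
\[
C(A)<M(A)\int_0^\infty\|K(t)\|\,dt\le2r\,M(A)\le(2n-2)M(A).
\]
Finally, for $n\ge2$ we have $2n-2=n$ when $n=2$ and $2n-2>n$ when $n\ge3$, and for $n=1$ the supremum is $1=n$. \qed

\medskip
Together with Proposition~\ref{prop:lower}, the theorem shows that $2n-2$ is already the supremum over real matrices with $n$ distinct real negative eigenvalues.

\begin{remark}\label{rem:hyp}
The sharp constant needs both consequences of complementary slackness. Without $XY=0$, formula \eqref{eq:formula} gives only $C(A)\le1+2rM(A)$, like the bound after \eqref{eq:onefactor}. Without $\operatorname{rank}Z\le n-1$ the constant would be $2n$. Stability of $A$ enters four times: in Slater's condition, in the rank bound, in the convergence of \eqref{eq:formula}, and in the strict inequality. Slater's condition fails for every matrix that is not stable, since $P\succ0$, $PA+A^*P\prec0$ and $Av=\lambda v$, $v\neq0$, imply $2\operatorname{Re}\lambda\cdot v^*Pv<0$. For this reason the marginal case below is treated by perturbation.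
\end{remark}

\section{Arbitrary growth rate and marginal stability}\label{sec:rate}

Estimate \eqref{eq:basic} has a converse with the same constant. The case $\beta=0$ covers all matrices for which $e^{At}$ is bounded on $[0,\infty)$, stable or not.

\begin{corollary}\label{cor:rate}
Let $n\ge2$, $\beta\in\mathbb R$ and $A\in\mathbb K^{n\times n}$ with $M_\beta=\sup_{t\ge0}e^{-\beta t}\|e^{At}\|<\infty$. Then there is a Hermitian $P\in\mathbb K^{n\times n}$, $P\succ0$, with
\[
PA+A^*P\preceq2\beta P,\qquad\sqrt{\kappa(P)}\le(2n-2)M_\beta ,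
\]
and the constant $2n-2$ is optimal.
\end{corollary}

\begin{proof}
If $\lambda$ is an eigenvalue of $A$, then $e^{t\operatorname{Re}\lambda}\le\|e^{At}\|\le M_\beta e^{\beta t}$ for all $t\ge0$, so $\operatorname{Re}\lambda\le\beta$. For $\varepsilon>0$ the matrix $A_\varepsilon=A-(\beta+\varepsilon)I$ is therefore stable, and $M(A_\varepsilon)=\sup_{t\ge0}e^{-(\beta+\varepsilon)t}\|e^{At}\|\le M_\beta$. By Theorem~\ref{thm:main}, $C(A_\varepsilon)<(2n-2)M_\beta$, so after scaling there is $P_\varepsilon$ over $\mathbb K$ with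
\[
I\preceq P_\varepsilon\preceq(2n-2)^2M_\beta^2\,I,\qquad P_\varepsilon A+A^*P_\varepsilon\preceq2(\beta+\varepsilon)P_\varepsilon .
\]
The $P_\varepsilon$ are bounded and these inequalities pass to the limit, so any limit point $P$ as $\varepsilon\to0$ has the required properties.

For optimality let $c<2n-2$, take $A_0$ from Proposition~\ref{prop:lower} with $C(A_0)>c\,M(A_0)$, and put $A=A_0+\beta I$. Then $M_\beta=M(A_0)$, and $P\succ0$ satisfies $PA+A^*P\preceq2\beta P$ exactly when it is a Liapunov matrix for $A_0$. Every such $P$ has $\sqrt{\kappa(P)}\ge C(A_0)>c\,M_\beta$.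
\end{proof}

\begin{thebibliography}{9}

\bibitem{boyd}
Boyd and Vandenberghe, \emph{Convex Optimization}.

\bibitem{transient}
\emph{Transient Effects of Linear Dynamical Systems},
\texttt{https://www-10b015.pages.gwdg.de/papers/diss.pdf}.

\end{thebibliography}
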